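\title{The Gordon--Lewis property depends on the target space}

\begin{abstract}
A Banach space $X$ has the Gordon--Lewis property if every $1$-summing operator from $X$ to $\ell_2$ factors through an $L_1$-space; Reisner's version of the property asks the same for every target space. We show that the two conditions differ. There is a separable space $X$, real or complex, with $\gamma_1(u)\le 12\,\pi_1(u)$ for all $1$-summing $u:X\to\ell_2$, which admits for each $q\in(1,\infty)\setminus\{2\}$ a $1$-summing operator into $\ell_q$ that is not $1$-factorable. Hence the Gordon--Lewis property implies the corresponding property for the target $\ell_p$ only if $p\in\{1,2,\infty\}$. The proof has two independent parts: a trace inequality that describes, up to the constant $12$, the operators between finite-dimensional spaces that factor through a Gordon--Lewis space, and a construction, from random sparse sign vectors and a Hadamard matrix, of operators that satisfy this inequality for Hilbert spaces and violate it for $\ell_q^n$.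
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$, Banach spaces are over $\mathbb K$, operators are bounded and linear, $B_X$ is the closed unit ball of $X$, and $u^*$ is the Banach space adjoint of $u$.

An operator $u:X\to Y$ is \emph{$1$-summing} if there is a constant $c\ge0$ such that
\[
\sum_{k=1}^n\|ux_k\|\le c\,\sup_{x^*\in B_{X^*}}\sum_{k=1}^n|x^*(x_k)|
\]
for all finite families $x_1,\dots,x_n\in X$. The least such $c$ is $\pi_1(u)$, and $\Pi_1(X,Y)$ is the space of $1$-summing operators. The supremum on the right is an operator norm: if $\beta:\ell_\infty^n\to X$ is given by $\beta e_k=x_k$, then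
\begin{equation}\label{eq:weak}
\sup_{x^*\in B_{X^*}}\sum_{k=1}^n|x^*(x_k)|=\sup_{|\eta_k|\le1}\Big\|\sum_{k=1}^n\eta_kx_k\Big\|=\|\beta\|,
\end{equation}
because the first two quantities are both the supremum of $|\sum_k\eta_kx^*(x_k)|$ over $x^*$ and $(\eta_k)$.

Let $k_Y:Y\to Y^{**}$ be the canonical embedding. An operator $u:X\to Y$ is \emph{$1$-factorable} if there are a measure space $(\Omega,\mu)$ and operators $a:X\to L_1(\mu)$, $b:L_1(\mu)\to Y^{**}$ with $k_Yu=ba$. The infimum of $\|a\|\,\|b\|$ over all such factorizations is $\gamma_1(u)$, and $\Gamma_1(X,Y)$ is the space of $1$-factorable operators. For reflexive $Y$ we drop $k_Y$.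

Directly from the definitions, $\pi_1$ is a norm, $\|u\|\le\pi_1(u)$, and for operators $v$ into $X$ and $w:Y\to Z$,
\begin{equation}\label{eq:ideal}
\pi_1(wuv)\le\|w\|\,\pi_1(u)\,\|v\|,\qquad \gamma_1(wuv)\le\|w\|\,\gamma_1(u)\,\|v\|;
\end{equation}
for the second inequality use $k_Zw=w^{**}k_Y$. A rank-one operator $x\mapsto\varphi(x)y$ has $\pi_1$-norm $\|\varphi\|\,\|y\|$, so finite-rank operators are $1$-summing; they are $1$-factorable through some $\ell_1^n$.

\begin{definition}
A Banach space $X$ has the \emph{Gordon--Lewis property}, or is a \emph{GL-space}, if $\Pi_1(X,\ell_2)\subseteq\Gamma_1(X,\ell_2)$. Equivalently, there is a constant $g$ with $\gamma_1(u)\le g\,\pi_1(u)$ for all $u\in\Pi_1(X,\ell_2)$; we then say that $X$ is a GL-space \emph{with constant $g$}.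
\end{definition}

Reisner required instead that $\Pi_1(X,Y)\subseteq\Gamma_1(X,Y)$ for \emph{every} Banach space $Y$. The question, posed in \cite{GTP}, is whether Reisner's definition is more restrictive: does every GL-space satisfy $\Pi_1(X,Y)\subseteq\Gamma_1(X,Y)$ for all $Y$?

\subsection{What the definitions measure}

A set $K\subset B_{X^*}$ is \emph{norming} if $\|x\|=\sup_{x^*\in K}|x^*(x)|$ for all $x\in X$. The link between the two classes of operators is Pietsch's domination theorem.

\begin{theorem}[Pietsch; see {\cite[Theorem 2.12]{DJT}}]\label{thm:pietsch}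
Let $u\in\Pi_1(X,Y)$ and let $K\subset B_{X^*}$ be weak*-compact and norming. There is a probability measure $\mu$ on $K$ such that
\[
\|ux\|\le\pi_1(u)\int_K|x^*(x)|\,d\mu(x^*)\qquad(x\in X).
\]
Conversely, if $\|ux\|\le c\int_K|x^*(x)|\,d\mu(x^*)$ for a probability measure $\mu$ on $K$ and all $x$, then $\pi_1(u)\le c$.
\end{theorem}

The converse follows by summing the inequality over a finite family. Let $a:X\to L_1(\mu)$ send $x$ to the function $x^*\mapsto x^*(x)$. Then $\|a\|\le1$, and the theorem says that $u=b_0a$, where $b_0:a(X)\to Y$, $ax\mapsto ux$, has norm at most $\pi_1(u)$. So a $1$-summing operator always factors through a \emph{subspace} of an $L_1$-space, and the question is when the subspace can be traded for a whole $L_1$-space. Three cases are immediate.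

\begin{example}\label{ex:easy}
In each of the following cases $\gamma_1(u)\le\pi_1(u)$ for all $u\in\Pi_1(X,Y)$.
\begin{enumerate}
\item[(a)] $Y=\ell_1$, $X$ arbitrary. The identity $k_Yu=k_Y\circ u$ is a factorization through the $L_1$-space $\ell_1$, so $\gamma_1(u)\le\|u\|$.
\item[(b)] $Y=\ell_\infty$, $X$ arbitrary. Each coordinate of $b_0$ is a functional on $a(X)$ of norm at most $\pi_1(u)$. Extending these functionals to $L_1(\mu)$ by the Hahn--Banach theorem gives $b:L_1(\mu)\to\ell_\infty$ with $\|b\|\le\pi_1(u)$ and $u=ba$.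
\item[(c)] $Y$ arbitrary, $X$ with a $1$-unconditional basis $(e_k)$, that is, $\|\sum\eta_kx_ke_k\|\le\|\sum x_ke_k\|$ whenever $|\eta_k|\le1$. By \eqref{eq:weak}, $\sum_k|x_k|\,\|ue_k\|\le\pi_1(u)\|x\|$ for $x=\sum x_ke_k$. So $u=ba$ through $\ell_1$, where $ax=(x_k\|ue_k\|)_k$ and $b$ sends the $k$th unit vector to $ue_k/\|ue_k\|$ (to $0$ if $ue_k=0$).
\end{enumerate}
\end{example}

In (c) the target plays no role, and (a) and (b) show that both ends of the scale $\ell_p$ cost nothing. One is led to guess that $\ell_2$, the midpoint of the scale, is the hardest target, and that the two definitions agree. The guess is wrong.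

\subsection{Results}

\begin{theorem}\label{thm:main}
Over $\mathbb K=\mathbb R$ or $\mathbb C$ there is a separable Banach space $X$ such that
\begin{enumerate}
\item[(1)] $\gamma_1(u)\le12\,\pi_1(u)$ for every $u\in\Pi_1(X,\ell_2)$;
\item[(2)] $\Pi_1(X,\ell_q)\not\subseteq\Gamma_1(X,\ell_q)$ for every $q\in(1,\infty)$, $q\ne2$. More generally, $\Pi_1(X,Y)\not\subseteq\Gamma_1(X,Y)$ for every Banach space $Y$ for which there are $\lambda<\infty$, some $q\in(1,\infty)\setminus\{2\}$ and operators $i_n:\ell_q^n\to Y$, $Q_n:Y\to\ell_q^n$ with $Q_ni_n=\mathrm{id}$ and $\|i_n\|,\|Q_n\|\le\lambda$ for all $n$.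
\end{enumerate}
\end{theorem}

Thus $X$ is a GL-space that fails Reisner's condition, and Reisner's definition is strictly more restrictive. For the targets $\ell_p$ the picture is complete.

\begin{theorem}\label{thm:lp}
Let $1\le p\le\infty$. The implication
\[
X\text{ is a GL-space}\ \Longrightarrow\ \Pi_1(X,\ell_p)\subseteq\Gamma_1(X,\ell_p)
\]
holds for all Banach spaces $X$ if and only if $p\in\{1,2,\infty\}$.
\end{theorem}

The space $X$ is not written down directly. It is produced from an operator by the following theorem.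

\begin{theorem}\label{thm:factor}
Let $T:E\to F$ be an operator between finite-dimensional spaces such that
\begin{equation}\label{eq:P}
|\operatorname{tr}(rTs)|\le\pi_1(r)\,\pi_1(s^*)\tag{P}
\end{equation}
for all finite-dimensional Hilbert spaces $H$ and all $r:F\to H$, $s:H\to E$. Then there are a separable Banach space $X$ containing $E$ isometrically, with $\gamma_1(u)\le12\,\pi_1(u)$ for all $u\in\Pi_1(X,\ell_2)$, and an operator $\tilde T:X\to F$ with $\|\tilde T\|\le1$ and $\tilde T|_E=T$.

Conversely, if $T=\beta\alpha$ factors through a space $X$ with $\gamma_1(u)\le g\,\pi_1(u)$ on $\Pi_1(X,\ell_2)$ and $\|\alpha\|\,\|\beta\|\le1$, then $|\operatorname{tr}(rTs)|\le g\,\pi_1(r)\,\pi_1(s^*)$ for all such $H$, $r$, $s$.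
\end{theorem}

\subsection{Plan of the proof}

Traces enter through the inequality $|\operatorname{tr}(uv)|\le\gamma_1(u)\,\pi_1(v^*)$ for $u:X\to Y$, $v:Y\to X$ with $Y$ finite-dimensional (Lemma~\ref{lem:gamma1}). To show that $\gamma_1(u)/\pi_1(u)$ is large it suffices to find $v$ for which $\operatorname{tr}(uv)$ is large compared with $\pi_1(u)\pi_1(v^*)$. We therefore want a space in which such traces are bounded when $Y$ is a Hilbert space and unbounded when $Y=\ell_q^n$. In a single space this is hard to arrange, since the same norm governs both $\pi_1(u)$ and $\pi_1(v^*)$. For an operator $T:E\to F$ placed between $s$ and $r$, as in \eqref{eq:P}, the two quantities are decoupled: $\pi_1(r)$ depends only on $F$, $\pi_1(s^*)$ only on $E$, and we may design the two norms separately. Theorem~\ref{thm:factor} then converts the operator into a space without losing the large traces.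

Section~\ref{sec:duality} contains the trace duality. Section~\ref{sec:model} exhibits the gap between $\ell_2$ and $\ell_q$ in a model where the Pietsch measures are prescribed; the main idea is visible there in a few lines. Section~\ref{sec:operators} turns the model into operators between finite-dimensional spaces. Section~\ref{sec:factor}, which is independent of Sections~\ref{sec:model} and~\ref{sec:operators}, proves Theorem~\ref{thm:factor}, and Section~\ref{sec:end} assembles Theorems~\ref{thm:main} and~\ref{thm:lp}.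

\section{Trace duality}\label{sec:duality}

We write $\langle x,y\rangle=\sum_jx_jy_j$ for the bilinear pairing on $\mathbb K^n$, through which $\mathbb K^n$ is identified with its dual, and $|\cdot|_q$ for the norm of $\ell_q^n$. Norms in Hilbert spaces are written $|\cdot|$. If $Y$ is finite-dimensional, $u:X\to Y$, and $v:Y\to X$ is written as $vy=\sum_i\varphi_i(y)x_i$, then $\operatorname{tr}(uv)=\sum_i\varphi_i(ux_i)$. The Hilbert--Schmidt norm of an operator $r$ between finite-dimensional Hilbert spaces is $\|r\|_{HS}=(\sum_j|rf_j|^2)^{1/2}$, where $(f_j)$ is \emph{any} orthonormal basis of the domain; it satisfies $\|r^*\|_{HS}=\|r\|_{HS}$ and $|\operatorname{tr}(rs)|\le\|r\|_{HS}\|s\|_{HS}$. On $\mathbb K^n$ Hilbert--Schmidt norms refer to $|\cdot|_2$.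

For finite-dimensional $G,F$ and $w:G\to F$ let
\[
\gamma_\infty(w)=\inf\{\|b\|\,\|a\|:\ w=ba,\ a:G\to\ell_\infty^N,\ b:\ell_\infty^N\to F,\ N\in\mathbb N\}.
\]
This is finite (take $N=\dim G$), homogeneous, and at least $\|w\|$. It is subadditive: if $w_i=b_ia_i$ with $\|a_i\|\le1$ for $i=1,2$, then $w_1+w_2=ba$ with $a=(a_1,a_2)$ a contraction into $\ell_\infty^{N_1+N_2}$ and $b(f_1,f_2)=b_1f_1+b_2f_2$ of norm at most $\|b_1\|+\|b_2\|$. So $\gamma_\infty$ is a norm. It is dual to $\pi_1$.

\begin{lemma}\label{lem:gammainfty}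
For $w:G\to F$ between finite-dimensional spaces,
\[
\gamma_\infty(w)=\max\{|\operatorname{tr}(rw)|:\ r:F\to G,\ \pi_1(r)\le1\}.
\]
\end{lemma}

\begin{proof}
Every linear functional on the space of operators $G\to F$ has the form $w\mapsto\operatorname{tr}(rw)$ for a unique $r:F\to G$. Its norm with respect to $\gamma_\infty$ is the supremum of $|\operatorname{tr}(rba)|$ over $N$ and all contractions $a:G\to\ell_\infty^N$, $b:\ell_\infty^N\to F$. A contraction $a$ is an $N$-tuple $(a_i)$ in $B_{G^*}$, and $\operatorname{tr}(rba)=\sum_ia_i(rbe_i)$. For fixed $b$ the supremum over $a$ is $\sum_i\|rbe_i\|$, and by \eqref{eq:weak} the supremum of this over $b$ and $N$ is $\pi_1(r)$. So $\pi_1$ is the dual norm of $\gamma_\infty$, and a norm on a finite-dimensional space is the dual of its dual norm.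
\end{proof}

For $w:E\to H$ between finite-dimensional spaces let $\gamma_1^{\rm fin}(w)$ be the infimum of $\|a\|\,\|b\|$ over the factorizations $w=ba$ through spaces $\ell_1^N$. Taking adjoints, $\gamma_1^{\rm fin}(w)=\gamma_\infty(w^*)$. Every operator $E^*\to H^*$ is $s^*$ for some $s:H\to E$, and $\operatorname{tr}(s^*w^*)=\operatorname{tr}(ws)$, so Lemma~\ref{lem:gammainfty} gives
\begin{equation}\label{eq:fin}
\gamma_1^{\rm fin}(w)=\max\{|\operatorname{tr}(ws)|:\ s:H\to E,\ \pi_1(s^*)\le1\}.
\end{equation}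
We shall use \eqref{eq:fin} to construct factorizations. To exclude them we need one inequality for arbitrary $X$ and arbitrary $L_1(\mu)$.

\begin{lemma}\label{lem:gamma1}
Let $Y$ be finite-dimensional, $u:X\to Y$ and $v:Y\to X$. Then $|\operatorname{tr}(uv)|\le\gamma_1(u)\,\pi_1(v^*)$.
\end{lemma}

\begin{proof}
Let $u=ba$ through $L_1(\mu)$ and put $w=av:Y\to L_1(\mu)$. Then $uv=bw$ and $\pi_1(w^*)=\pi_1(v^*a^*)\le\|a\|\,\pi_1(v^*)$. We discretize $w$. For a finite family $\mathcal A=(A_i)$ of disjoint sets of finite positive measure let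
\[
P_{\mathcal A}f=\sum_i\Big(\int_{A_i}f\,d\mu\Big)\frac{\chi_{A_i}}{\mu(A_i)}.
\]
This is a contraction of $L_1(\mu)$ that fixes each $\chi_{A_i}$. Given a basis $(y_j)$ of $Y$ and $\varepsilon>0$, choose integrable simple functions $g_j$ with $\|wy_j-g_j\|\le\varepsilon$ and a family $\mathcal A$ such that all $g_j$ lie in the span of the $\chi_{A_i}$. Then $\|P_{\mathcal A}wy_j-wy_j\|\le2\varepsilon$ for all $j$. Hence $\operatorname{tr}(bP_{\mathcal A}w)$ can be made as close to $\operatorname{tr}(bw)$ as we like.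

Regard $\chi_{A_i}$ as the functional $f\mapsto\int_{A_i}f\,d\mu$ on $L_1(\mu)$ and put $\varphi_i=w^*\chi_{A_i}\in Y^*$. Then $P_{\mathcal A}wy=\sum_i\varphi_i(y)\chi_{A_i}/\mu(A_i)$, and each $\chi_{A_i}/\mu(A_i)$ has norm one, so
\[
|\operatorname{tr}(bP_{\mathcal A}w)|=\Big|\sum_i\varphi_i\big(b\chi_{A_i}/\mu(A_i)\big)\Big|\le\|b\|\sum_i\|w^*\chi_{A_i}\|\le\|b\|\,\pi_1(w^*).
\]
The last step uses \eqref{eq:weak} and the fact that $\sum_i\eta_i\chi_{A_i}$ has norm at most $1$ in $L_1(\mu)^*$ when $|\eta_i|\le1$. Thus $|\operatorname{tr}(uv)|\le\|a\|\,\|b\|\,\pi_1(v^*)$; take the infimum over factorizations.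
\end{proof}

Finally we record two sources of $L_1$-spaces.

\begin{lemma}\label{lem:L1}
\begin{enumerate}
\item[(a)] An $\ell_1$-sum of spaces $L_1(\mu_i)$ is isometric to a space $L_1(\mu)$.
\item[(b)] For a compact metrizable space $K$, the space $M(K)=C(K)^*$ of Borel measures is isometric to a space $L_1(\mu)$.
\end{enumerate}
\end{lemma}

\begin{proof}
For (a), take the disjoint union of the measure spaces. For (b), let $(\mu_i)$ be a maximal family of mutually singular probability measures on $K$ (Zorn's lemma). Finitely many $\mu_i$ are carried by disjoint Borel sets, so $(f_i)\mapsto\sum_if_i\mu_i$ is an isometry of the $\ell_1$-sum of the $L_1(\mu_i)$ into $M(K)$. It is onto: let $\lambda\in M(K)$ and let $\lambda_i$ be its $\mu_i$-absolutely continuous part. Finitely many $\lambda_i$ are restrictions of $\lambda$ to disjoint Borel sets, so $\sum_i\|\lambda_i\|\le\|\lambda\|$. The measure $\lambda'=\lambda-\sum_i\lambda_i=(\lambda-\lambda_j)-\sum_{i\ne j}\lambda_i$ is singular to every $\mu_j$, and $\lambda'\neq0$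 would allow us to add $|\lambda'|/\|\lambda'\|$ to the family. Now apply (a).
\end{proof}

\section{Sparse sign vectors: a model}\label{sec:model}

\subsection{The model}

Let $d=2^m$ and $n=d^2$. We index the coordinates of $\mathbb K^n$ by $[d]\times[d]$, where $[d]=\{1,\dots,d\}$, and call the sets $\{b\}\times[d]$ \emph{blocks}. Let
\[
\theta=\sum_{b=1}^d\varepsilon_b\,e_{(b,k_b)},
\]
where the signs $\varepsilon_b=\pm1$ and the positions $k_b\in[d]$ are independent and uniformly distributed. So $\theta$ has exactly one nonzero entry, a sign, in each block. We say that the coordinate $(b,k)$ is \emph{hit} if $k_b=k$; this has probability $1/d$. Put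
\[
\|x\|_\theta=\mathbb E\,|\langle\theta,x\rangle|\qquad(x\in\mathbb K^n).
\]

Let $w=(w_{kk'})$ be the Sylvester--Hadamard matrix of order $d$, obtained from the $1\times1$ matrix $(1)$ by $m$ steps $w\mapsto\left(\begin{smallmatrix}w&w\\ w&-w\end{smallmatrix}\right)$. It is symmetric, has entries $\pm1$, its first row consists of ones, and $w^2=d\cdot\mathrm{id}$. Let $V=d^{-1}w\otimes w$, that is, $V_{(b,k),(b',k')}=d^{-1}w_{bb'}w_{kk'}$. Then $V$ is a symmetric orthogonal matrix of order $n$ with entries $\pm1/d$, and $V^2=\mathrm{id}$.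

We shall use two moment inequalities. For a bounded random variable $Z\not\equiv0$, H\"older's inequality $\mathbb E|Z|^2\le(\mathbb E|Z|)^{2/3}(\mathbb E|Z|^4)^{1/3}$ gives
\begin{equation}\label{eq:holder}
\mathbb E|Z|\ge(\mathbb E|Z|^2)^{3/2}(\mathbb E|Z|^4)^{-1/2}.
\end{equation}
For $Z=\sum_b\varepsilon_bc_b$ with fixed scalars $c_b$, expanding the fourth power gives $\mathbb E|Z|^4=2(\sum|c_b|^2)^2+|\sum c_b^2|^2-2\sum|c_b|^4\le3(\sum|c_b|^2)^2$, so
\begin{equation}\label{eq:khin}
3^{-1/2}\Big(\sum_b|c_b|^2\Big)^{1/2}\le\mathbb E\Big|\sum_b\varepsilon_bc_b\Big|\le\Big(\sum_b|c_b|^2\Big)^{1/2}.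
\end{equation}

The model problem is this. Let $Y$ be finite-dimensional and let $r:\mathbb K^n\to Y$, $s:Y\to\mathbb K^n$ satisfy
\begin{equation}\label{eq:model}
\|rx\|\le\|x\|_\theta=\mathbb E|\langle\theta,x\rangle|,\qquad\|s^*x\|\le\|Vx\|_\theta=\mathbb E|\langle V\theta,x\rangle|\qquad(x\in\mathbb K^n).
\end{equation}
These are Pietsch dominations with prescribed measures, the laws of $\theta$ and of $V\theta$. How large can $|\operatorname{tr}(rs)|$ be?

\emph{Hilbert spaces.} Since $\|e_j\|_\theta=1/d$, we have $\|r\|_{HS}^2=\sum_j|re_j|^2\le n/d^2=1$. For $s^*$ we compute the Hilbert--Schmidt norm in the orthonormal basis $(Ve_j)$ and get $\|s^*\|_{HS}^2=\sum_j|s^*Ve_j|^2\le1$. Hence $|\operatorname{tr}(rs)|\le1$. The argument uses that $r$ and $s^*$ may be evaluated in two different bases.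

\emph{The role of $V$.} If $V$ is replaced by the identity in \eqref{eq:model}, one basis serves both operators and every $Y$ obeys the same bound:
\[
|\operatorname{tr}(rs)|=|\operatorname{tr}(sr)|=\Big|\sum_j(s^*e_j)(re_j)\Big|\le n\cdot\frac1d\cdot\frac1d=1.
\]

\emph{The space $\ell_{4/3}^n$.} Let $Y=\ell_{4/3}^n$, $r=a^{-1}\mathrm{id}$, $s=b^{-1}\mathrm{id}$, so that $\operatorname{tr}(rs)=n/(ab)$. Replacing $x$ by $Vx$ in the second condition, \eqref{eq:model} reads $|x|_{4/3}\le a\|x\|_\theta$ and $|Vx|_4\le b\|x\|_\theta$. Test this on a spike $e_j$ and on the flat vector $\mathbf 1=(1,\dots,1)$, for which $V\mathbf 1=d\,e_{(1,1)}$ and, by \eqref{eq:khin}, $(d/3)^{1/2}\le\|\mathbf 1\|_\theta\le d^{1/2}$: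
\[
\begin{array}{c|ccc}
x&\|x\|_\theta&|x|_{4/3}&|Vx|_4\\ \hline
e_j&d^{-1}&1&d^{-1/2}\\
\mathbf 1&\approx d^{1/2}&d^{3/2}&d
\end{array}
\]
Both vectors ask for $a$ of order $d$ and $b$ of order $d^{1/2}$. If no vector is much worse, the trace is of order $d^2/(d\cdot d^{1/2})=d^{1/2}$, against $1$ for Hilbert spaces. Compare with $Y=\ell_2^n$, where the spike forces $a\ge d$ and $b\ge d$. In passing from $\ell_2$ to $\ell_{4/3}$ the constant $a$ stays of order $d$, since the flat vector only just catches up with the spike, while $b$ drops, since $V$ spreads the spike out and the $\ell_4$-norm of a spread-out vector is small.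

\subsection{A lower bound for the norm $\|\cdot\|_\theta$}

We now show that spikes and flat vectors are indeed the extreme cases. Among the $d$ largest coordinates of $x$ about one is hit, so they contribute to $\|x\|_\theta$ one at a time, in an $\ell_1$ fashion. The remaining coordinates are comparatively small, many are hit at once, and by \eqref{eq:khin} they contribute in an $\ell_2$ fashion. For a set $U$ of coordinates, $x_U$ is the vector that agrees with $x$ on $U$ and vanishes elsewhere.

\begin{lemma}\label{lem:norm}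
Let $x\in\mathbb K^n$, let $U$ be a set of $d$ coordinates with largest $|x_j|$, and let $S$ be its complement. Then
\[
\|x\|_\theta\ge6^{-1/2}\max\big(d^{-1}|x_U|_1,\ d^{-1/2}|x_S|_2\big).
\]
Moreover $|\langle\theta,x\rangle|\le n\|x\|_\theta$ for every value of $\theta$. In particular $\|\cdot\|_\theta$ is a norm.
\end{lemma}

\begin{proof}
Conditioning on the positions and applying \eqref{eq:khin}, we get $\|x\|_\theta\ge3^{-1/2}\,\mathbb ER$ with $R=(\sum_b|x_{(b,k_b)}|^2)^{1/2}$. It suffices to bound $\mathbb ER$ below by $2^{-1/2}$ times each of the two terms.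

\emph{Large coordinates.} Let $\xi$ be the number of coordinates in $U$ that are hit. By the Cauchy--Schwarz inequality, $R\ge\xi^{-1/2}\sum_{j\in U,\,j\text{ hit}}|x_j|$ when $\xi\ge1$. Hence
\[
\mathbb ER\ge\sum_{j\in U}|x_j|\,d^{-1}\,\mathbb E\big[\xi^{-1/2}\,\big|\,j\text{ hit}\big].
\]
Given that $j$ is hit, no other coordinate of its block is hit, and each coordinate in another block is hit with probability $1/d$. So $\mathbb E[\xi\mid j\text{ hit}]\le1+|U|/d=2$, and Jensen's inequality for the convex function $t\mapsto t^{-1/2}$ yields $\mathbb ER\ge2^{-1/2}d^{-1}|x_U|_1$.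

\emph{Small coordinates.} Let $\tau=\min_{j\in U}|x_j|$, so $|x_j|\le\tau$ on $S$. Let $v=\sum_bv_b$, where $v_b=|x_{(b,k_b)}|^2$ if $(b,k_b)\in S$ and $v_b=0$ otherwise, and let $\omega=\mathbb Ev=d^{-1}|x_S|_2^2$. We must show $\mathbb ER\ge(\omega/2)^{1/2}$ and may assume $\omega>0$. If $\omega<\tau^2$, the first part gives $\mathbb ER\ge2^{-1/2}d^{-1}\cdot d\tau>(\omega/2)^{1/2}$. If $\omega\ge\tau^2$, we use that the $v_b$ are independent with values in $[0,\tau^2]$:
\[
\mathbb Ev^2=\omega^2+\sum_b\operatorname{Var}v_b\le\omega^2+\tau^2\sum_b\mathbb Ev_b\le2\omega^2.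
\]
By \eqref{eq:holder} for $Z=v^{1/2}\le R$, $\mathbb ER\ge\omega^{3/2}(2\omega^2)^{-1/2}=(\omega/2)^{1/2}$.

\emph{The pointwise bound.} Fix $j=(b,k)$. On the event that $j$ is hit, $\langle\theta,x\rangle=\varepsilon_bx_j+W$ with $W$ independent of $\varepsilon_b$, and $\frac12(|W+x_j|+|W-x_j|)\ge|x_j|$. So $\|x\|_\theta\ge d^{-1}|x|_\infty$, and $|\langle\theta,x\rangle|\le d|x|_\infty\le d^2\|x\|_\theta$.
\end{proof}

\begin{corollary}\label{cor:ab}
Let $1<p<2$ and $p'=p/(p-1)$. For all $x\in\mathbb K^n$,
\[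
|x|_p\le a_p\|x\|_\theta,\qquad|Vx|_{p'}\le b_p\|x\|_\theta,
\]
where $a_p=2\sqrt6\,d^{\max(1,\,2/p-1/2)}$ and $b_p=2\sqrt6\,d^{\max(2-2/p,\,1/2)}$. Moreover
\begin{equation}\label{eq:kappa}
\frac n{a_pb_p}=\frac{d^{\kappa_p}}{24},\qquad\kappa_p=\min\Big(\frac2p-1,\ 2-\frac2p\Big)>0.
\end{equation}
\end{corollary}

\begin{proof}
Let $U,S$ be as in Lemma~\ref{lem:norm}, so $|x_U|_1\le\sqrt6\,d\|x\|_\theta$ and $|x_S|_2\le\sqrt6\,d^{1/2}\|x\|_\theta$. By H\"older's inequality,
\[
|x|_p\le|x_U|_1+n^{1/p-1/2}|x_S|_2\le\sqrt6\,\big(d+d^{2/p-1/2}\big)\|x\|_\theta.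
\]
Since $|Ve_j|_{p'}=n^{1/p'}/d=d^{1-2/p}$ and $|\cdot|_{p'}\le|\cdot|_2$,
\[
|Vx|_{p'}\le|x_U|_1\,d^{1-2/p}+|Vx_S|_2\le\sqrt6\,\big(d^{2-2/p}+d^{1/2}\big)\|x\|_\theta.
\]
For $p\ge\frac43$ the exponents in $a_p,b_p$ are $1$ and $2-\frac2p$, so $n/(a_pb_p)=d^{2/p-1}/24$, and $\frac2p-1\le\frac12\le2-\frac2p$. For $p\le\frac43$ they are $\frac2p-\frac12$ and $\frac12$, so $n/(a_pb_p)=d^{2-2/p}/24$, and $2-\frac2p\le\frac12\le\frac2p-1$.
\end{proof}

In the model, then, $Y=\ell_p^n$ admits the trace $d^{\kappa_p}/24$. The exponent $\kappa_p$ is largest, equal to $\frac12$, at $p=\frac43$, and tends to $0$ as $p\to1$ or $p\to2$, as Example~\ref{ex:easy}(a) and the Hilbert space bound lead one to expect.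

\section{An operator that separates $\ell_2$ from $\ell_q$}\label{sec:operators}

To turn the model into an operator $I:E\to F$, we let $I$ be the identity of $\mathbb K^n$, norm $F$ by values of $\theta$, and norm $E^*$ by values of $V\theta$. Then \eqref{eq:model} implies $\pi_1(r)\le1$ and $\pi_1(s^*)\le1$, and the large traces through $\ell_p^n$ survive. The difficulty is on the Hilbert side: an arbitrary $1$-summing operator on $F$ comes with an arbitrary measure on the norming set, for instance a point mass. Point masses at $\theta_0$ and $V\theta_0'$ correspond to $H=\mathbb K$, $r=\langle\theta_0,\cdot\rangle$, $s(1)=V\theta_0'$, with trace $\langle\theta_0,V\theta'_0\rangle$. If all values of $\theta$ are admitted, this can be large: for $\theta_0=\theta_0'=\sum_be_{(b,b)}$ it equals $d^{-1}\sum_{b,b'}w_{bb'}^2=d$, more than the gain $d^{\kappa_p}$. For independent copies $\theta,\theta'$, however, $\mathbb E\langle\theta,V\theta'\rangle^2=1$, because the $d^2$ products $\varepsilon_b\varepsilon'_{b'}$ are orthonormal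 and carry coefficients $\pm1/d$. We therefore keep only a random sample of values, large enough for its average to control $\|\cdot\|_\theta$ and small enough for all pairings to be logarithmic in $n$.

\begin{remark}
This also explains the choice $d=\sqrt n$. With $d$ blocks of length $n/d$ and entries $\pm n^{-1/2}$ in $V$, the Hilbert space bound in the model becomes $n(d/n)^2=d^2/n$, while the root mean square of $\langle\theta,V\theta'\rangle$ becomes $d/\sqrt n$. Spread-out measures and point masses give the same size exactly when $d=\sqrt n$.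
\end{remark}

\subsection{Sampling}

Let $N=n^3$ and $L=\lceil10\ln n\rceil$, with $m$ so large that $e^2\le L<d$.

\begin{lemma}\label{lem:sample}
For all large $m$ there are values $\theta_1,\dots,\theta_N$ and $\theta'_1,\dots,\theta'_N$ of $\theta$ such that
\begin{enumerate}
\item[(i)] $\frac1N\sum_\sigma|\langle\theta_\sigma,x\rangle|\ge\frac14\|x\|_\theta$ for all $x\in\mathbb K^n$, and the same for $(\theta'_t)$;
\item[(ii)] $|\operatorname{supp}\theta_\sigma\cap\operatorname{supp}\theta_{\sigma'}|\le L$ for $\sigma\ne\sigma'$, and the same for $(\theta'_t)$;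
\item[(iii)] $|\langle\theta_\sigma,V\theta'_t\rangle|\le2L$ for all $\sigma,t$.
\end{enumerate}
\end{lemma}

\begin{proof}
Take $2N$ independent copies of $\theta$. We show that each property fails with probability tending to $0$ as $m\to\infty$.

(i) Fix $x$ with $\|x\|_\theta=1$ and let $Z=|\langle\theta,x\rangle|$. Then $\mathbb EZ=1$ and $Z\le n$ by Lemma~\ref{lem:norm}, so $M:=\mathbb EZ^2\le n$. From $e^{-y}\le1-y+y^2/2$ for $y\ge0$ we get $\mathbb Ee^{-\lambda Z}\le\exp(-\lambda+\lambda^2M/2)$ for $\lambda>0$. For independent copies $Z_\sigma$ and $\lambda=1/(2M)$, Markov's inequality gives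
\[
\mathbb P\Big(\sum_{\sigma\le N}Z_\sigma\le\frac N2\Big)\le\exp\Big(N\Big(\frac\lambda2-\lambda+\frac{\lambda^2M}2\Big)\Big)=e^{-N/(8M)}\le e^{-n^2/8}.
\]
The unit sphere of a normed space of real dimension $D$ has an $\eta$-net with at most $(1+2/\eta)^D$ points: take a maximal $\eta$-separated set and compare the volumes of the disjoint balls of radius $\eta/2$ with that of the ball of radius $1+\eta/2$. Here $D\le2n$, and we take $\eta=1/(4n)$ and the norm $\|\cdot\|_\theta$. Off an event of probability at most $(1+8n)^{2n}e^{-n^2/8}$, the seminorm $\Psi(x)=\frac1N\sum_\sigma|\langle\theta_\sigma,x\rangle|$ exceeds $\frac12$ on the net. Since $\Psi\le n\|\cdot\|_\theta$, it follows that $\Psi\ge\frac12-n\eta=\frac14$ on the sphere. The failure probability tends to $0$, for each of the two families; this is where $N\gg n^2\ln n$ is needed.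

(ii) Two independent copies have the same position in a given block with probability $1/d$, independently over blocks. So their supports share $L$ or more points with probability at most
\[
\binom dLd^{-L}\le\frac1{L!}\le\Big(\frac eL\Big)^L\le e^{-L}\le n^{-10},
\]
where we used $e^L\ge L^L/L!$ and $L\ge e^2$. The two families contain at most $N^2=n^6$ pairs.

(iii) Recall Hoeffding's inequality: for real $c_b$ and $t>0$, $\mathbb P(|\sum\varepsilon_bc_b|>t)\le2\exp(-t^2/(2\sum c_b^2))$; it follows from $\mathbb Ee^{\lambda\varepsilon c}=\cosh(\lambda c)\le e^{\lambda^2c^2/2}$ and Markov's inequality. Given the positions, $(V\theta_\sigma)_j$ is a sum of $d$ signs with coefficients $\pm1/d$, whose squares add up to $1/d$. Hence $\mathbb P(|(V\theta_\sigma)_j|>\sqrt{2L/d})\le2e^{-L}$. Now condition on a value of $\theta_\sigma$ with $|V\theta_\sigma|_\infty\le\sqrt{2L/d}$ and on the positions $k'_b$ of $\theta'_t$. Then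
\[
\langle\theta_\sigma,V\theta'_t\rangle=\langle V\theta_\sigma,\theta'_t\rangle=\sum_b\varepsilon'_b(V\theta_\sigma)_{(b,k'_b)}
\]
has squared coefficients adding up to at most $2L$, so it exceeds $2L$ in modulus with probability at most $2e^{-L}$. Altogether (iii) fails with probability at most $(2Nn+2N^2)n^{-10}\le4n^{-4}$.
\end{proof}

Fix such vectors and put $x_t=V\theta'_t$. Let $F$ be $\mathbb K^n$ with the norm $\|x\|_F=\max_\sigma|\langle\theta_\sigma,x\rangle|$, and let $E$ be $\mathbb K^n$ with the norm whose dual norm is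
\[
\|x^*\|_{E^*}=\max_t|\langle x_t,x^*\rangle|=\max_t|\langle\theta'_t,Vx^*\rangle|.
\]
Both are norms by (i). The finite sets $\{\theta_\sigma\}\subset B_{F^*}$ and $\{x_t\}\subset B_E$ are norming for $F$ and for $E^*$. By the bipolar theorem $B_E$ is the absolutely convex hull of the $x_t$, and $\|x_t\|_F\le2L$ by (iii). So the identity $I:E\to F$ of $\mathbb K^n$ satisfies
\begin{equation}\label{eq:normI}
\|I\|\le2L.
\end{equation}

\subsection{Hilbert targets}

A probability measure on the sample lies between the two extremes met so far. If all atoms are light, the Hilbert--Schmidt estimate of the model goes through, because by (ii) the supports barely overlap. Heavy atoms are few, so the corresponding vectors $\theta_i$ are nearly orthogonal, and they should contribute a convex combination of rank-one operators $\langle\theta_i,\cdot\rangle g$. Splitting the measure does not by itself split the operator; we split the operator with the orthogonal projection onto the span of the heavy vectors.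

\begin{lemma}\label{lem:split}
Let $\mu$ be a probability measure on $\{1,\dots,N\}$, $H$ a finite-dimensional Hilbert space, and $r:\mathbb K^n\to H$ linear with $|rx|\le\sum_\sigma\mu_\sigma|\langle\theta_\sigma,x\rangle|$ for all $x$. Then $r=r_1+r_2$, where $r_1=\sum_{i\in\mathcal A}\langle\theta_i,\cdot\rangle g_i$ for a set $\mathcal A\subset\{1,\dots,N\}$ and vectors $g_i\in H$ with $\sum_{i\in\mathcal A}|g_i|\le1$, and $\|r_2\|_{HS}\le3\sqrt L$. The same holds for $(\theta'_t)$.
\end{lemma}

\begin{proof}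
Let $\mathcal A=\{\sigma:\mu_\sigma\ge4L/d\}$, so $|\mathcal A|\le d/(4L)$. Indices $i,i'$ range over $\mathcal A$ and $\sigma,\sigma'$ over its complement. If $\mathcal A$ is empty, all sums over $i$ below vanish.

\emph{The dual basis.} Each $\theta_i$ has $\langle\theta_i,\theta_i\rangle=d$, and $|\langle\theta_i,\theta_{i'}\rangle|\le L$ for $i\neq i'$ by (ii). So the Gram matrix of $(\theta_i)$ is $G=d(\mathrm{id}+\Delta)$, where $\Delta$ has zero diagonal and entries of modulus at most $L/d$, hence absolute row sums at most $\frac14$. By the Neumann series $G$ is invertible and $(\mathrm{id}+\Delta)^{-1}$ has norm at most $\frac43$ on $\ell_\infty(\mathcal A)$. The real vectors $\theta_i^*=\sum_{i'}(G^{-1})_{ii'}\theta_{i'}$ satisfy $\langle\theta_i^*,\theta_{i'}\rangle=\delta_{ii'}$, and the orthogonal projection $P$ onto the span of the $\theta_i$ is the real symmetric matrix given by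
\[
Px=\sum_i\langle\theta_i,x\rangle\theta_i^*=\sum_i\langle\theta_i^*,x\rangle\theta_i.
\]
Put $\alpha_i(\sigma)=\langle\theta_i^*,\theta_\sigma\rangle$. The vector $(\alpha_i(\sigma))_i$ equals $d^{-1}(\mathrm{id}+\Delta)^{-1}$ applied to $(\langle\theta_i,\theta_\sigma\rangle)_i$, whose entries have modulus at most $L$. Therefore
\[
|\alpha_i(\sigma)|\le\frac{4L}{3d},\qquad\sum_i|\alpha_i(\sigma)|\le\frac d{4L}\cdot\frac{4L}{3d}=\frac13,
\]
and the averages $\bar\alpha_i=\sum_\sigma\mu_\sigma|\alpha_i(\sigma)|$ satisfy $\bar\alpha_i\le\frac{4L}{3d}$ and $\sum_i\bar\alpha_i\le\frac13\sum_\sigma\mu_\sigma\le\frac13$.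

\emph{The heavy part.} Let $r_1=rP=\sum_i\langle\theta_i,\cdot\rangle g_i$ with $g_i=r\theta_i^*$. The hypothesis applied to $\theta_i^*$ gives $|g_i|\le\mu_i+\bar\alpha_i$, so $\sum_i|g_i|\le\sum_i\mu_i+\frac13\sum_\sigma\mu_\sigma\le1$.

\emph{The light part.} Let $Q=\mathrm{id}-P$ and $r_2=rQ$. Since $Q$ is symmetric and $Q\theta_i=0$, we have $|r_2x|\le\sum_\sigma\mu_\sigma|\langle Q\theta_\sigma,x\rangle|$, with $Q\theta_\sigma=\theta_\sigma-\sum_i\alpha_i(\sigma)\theta_i$. Writing $|\theta_\sigma|$ for the indicator vector of the support of $\theta_\sigma$, we get $|r_2e_j|\le y_j+z_j$, where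
\[
y=\sum_\sigma\mu_\sigma|\theta_\sigma|,\qquad z=\sum_i\bar\alpha_i|\theta_i|.
\]
The pairing of two indicator vectors is $d$ for equal indices and at most $L$ otherwise. Since $\mu_\sigma<4L/d$ off $\mathcal A$,
\[
|y|_2^2\le d\sum_\sigma\mu_\sigma^2+L\le5L,\qquad|z|_2^2\le d\sum_i\bar\alpha_i^2+L\Big(\sum_i\bar\alpha_i\Big)^2\le d\cdot\frac{4L}{3d}\cdot\frac13+\frac L9=\frac{5L}9.
\]
Hence $\|r_2\|_{HS}\le|y+z|_2\le\frac43\sqrt{5L}\le3\sqrt L$. Only property (ii) was used, and it holds for $(\theta'_t)$ as well.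
\end{proof}

\begin{proposition}\label{prop:hilbert}
$|\operatorname{tr}(rIs)|\le15L\,\pi_1(r)\,\pi_1(s^*)$ for all finite-dimensional Hilbert spaces $H$ and all $r:F\to H$, $s:H\to E$.
\end{proposition}

\begin{proof}
By homogeneity let $\pi_1(r)=\pi_1(s^*)=1$. Theorem~\ref{thm:pietsch}, applied with the two finite norming sets, gives probability measures $\mu,\nu$ on $\{1,\dots,N\}$ with
\[
|rx|\le\sum_\sigma\mu_\sigma|\langle\theta_\sigma,x\rangle|,\qquad|s^*x^*|\le\sum_t\nu_t|\langle\theta'_t,Vx^*\rangle|.
\]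
Lemma~\ref{lem:split} gives $r=r_1+r_2$ as stated there. The operator $s^*V:\mathbb K^n\to H^*$ satisfies $|s^*Vz|\le\sum_t\nu_t|\langle\theta'_t,z\rangle|$ because $V^2=\mathrm{id}$, so the lemma also gives $s^*V=\rho_1+\rho_2$ with $\rho_1=\sum_k\langle\theta'_k,\cdot\rangle g'_k$, $g'_k\in H^*$, $\sum_k|g'_k|\le1$ and $\|\rho_2\|_{HS}\le3\sqrt L$. Then $s^*=\rho_1V+\rho_2V$, where $\rho_1Vx^*=\sum_k\langle x_k,x^*\rangle g'_k$ and $\|\rho_2V\|_{HS}=\|\rho_2\|_{HS}$. Taking adjoints, $s=s_1+s_2$ with $s_1h=\sum_kg'_k(h)x_k$ and $\|s_2\|_{HS}\le3\sqrt L$.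

We split $\operatorname{tr}(rs)=\operatorname{tr}(r_1s)+\operatorname{tr}(r_2s_1)+\operatorname{tr}(r_2s_2)$. The two terms with a heavy factor are controlled by \eqref{eq:normI}. Since $\|s:H\to E\|\le\pi_1(s^*)=1$,
\[
|\operatorname{tr}(r_1s)|=\Big|\sum_i\langle\theta_i,sg_i\rangle\Big|\le\sum_i\|sg_i\|_F\le2L\sum_i|g_i|\le2L.
\]
Since $|rx_k|\le\|x_k\|_F\le2L$ and $|r_1x_k|\le\sum_i|\langle\theta_i,x_k\rangle|\,|g_i|\le2L$,
\[
|\operatorname{tr}(r_2s_1)|=\Big|\sum_kg'_k(r_2x_k)\Big|\le\max_k|r_2x_k|\le\max_k\big(|rx_k|+|r_1x_k|\big)\le4L.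
\]
The last term is the one from the model: $|\operatorname{tr}(r_2s_2)|\le\|r_2\|_{HS}\|s_2\|_{HS}\le9L$. The sum is at most $15L$.
\end{proof}

\subsection{The targets $\ell_q^n$}

\begin{proposition}\label{prop:lq}
Let $1<p<2$ and $q\in\{p,p'\}$. There are $r_0:F\to\ell_q^n$ and $v_0:\ell_q^n\to E$ with $\operatorname{tr}(r_0Iv_0)=n$ and $\pi_1(r_0)\,\pi_1(v_0^*)\le16\,a_pb_p$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:sample}(i),
\[
\|x\|_\theta\le4\cdot\frac1N\sum_\sigma|\langle\theta_\sigma,x\rangle|,\qquad\|Vx^*\|_\theta\le4\cdot\frac1N\sum_t|\langle\theta'_t,Vx^*\rangle|=4\cdot\frac1N\sum_t|\langle x_t,x^*\rangle|.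
\]
By the converse part of Theorem~\ref{thm:pietsch}, an operator on $F$ dominated by $c\|x\|_\theta$, or an operator on $E^*$ dominated by $c\|Vx^*\|_\theta$, has $\pi_1$-norm at most $4c$. We use Corollary~\ref{cor:ab}.

For $q=p$ let $r_0$ and $v_0$ be the identity of $\mathbb K^n$. Then $|r_0x|_p\le a_p\|x\|_\theta$, and $v_0^*:E^*\to\ell_{p'}^n$ satisfies $|x^*|_{p'}=|V(Vx^*)|_{p'}\le b_p\|Vx^*\|_\theta$. So $\pi_1(r_0)\le4a_p$ and $\pi_1(v_0^*)\le4b_p$.

For $q=p'$ let $r_0=v_0=V$. Then $|r_0x|_{p'}\le b_p\|x\|_\theta$, and $v_0^*=V:E^*\to\ell_p^n$ satisfies $|Vx^*|_p\le a_p\|Vx^*\|_\theta$. So $\pi_1(r_0)\le4b_p$ and $\pi_1(v_0^*)\le4a_p$, and $\operatorname{tr}(V^2)=n$.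
\end{proof}

\section{Factoring an operator through a GL-space}\label{sec:factor}

This section proves Theorem~\ref{thm:factor}. The converse part is short. Let $T=\beta\alpha$ through $X$. Embed $H$ isometrically in $\ell_2$; composing with the embedding and with the orthogonal projection back onto $H$, we see from \eqref{eq:ideal} that $\gamma_1(r\beta)\le g\,\pi_1(r\beta)$. By Lemma~\ref{lem:gamma1},
\[
|\operatorname{tr}(r\beta\,\alpha s)|\le\gamma_1(r\beta)\,\pi_1(s^*\alpha^*)\le g\,\|\beta\|\,\pi_1(r)\,\|\alpha\|\,\pi_1(s^*).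
\]

For the main part, note first that by Lemma~\ref{lem:gammainfty}, applied to $w=Ts$, condition \eqref{eq:P} is equivalent to
\begin{equation}\label{eq:Pprime}
\gamma_\infty(Ts)\le\pi_1(s^*)\quad\text{for all finite-dimensional Hilbert spaces $H$ and all }s:H\to E.\tag{P$'$}
\end{equation}
For $H=\mathbb K$ and $s(1)=x$ this gives $\|Tx\|\le\gamma_\infty(Ts)\le\pi_1(s^*)=\|x\|$, so \eqref{eq:Pprime} implies $\|T\|\le1$.

By \eqref{eq:fin}, to factor $u:X\to\ell_2$ through $L_1$ we must bound $\operatorname{tr}(us)$ for operators $s$ from Hilbert spaces into $X$ with $\pi_1(s^*)\le1$, and such a bound is immediate when $s$ itself factors through $\ell_\infty^N$. Condition \eqref{eq:Pprime} says that $Ts$ factors in this way, but $s$ need not. The plan is to enlarge $E$ so that a given $s_0$ does factor through $\ell_\infty^N$, to extend $T$, and to repeat. Extending $T$ requires \eqref{eq:Pprime} for $s_0$. The enlarged space admits new operators $s$ that must be treated later, so the extension has to satisfy \eqref{eq:Pprime}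 again, and with the same constant $1$, since the step is repeated infinitely often.

\subsection{One step}

\begin{lemma}\label{lem:step}
Let $E,F$ be finite-dimensional, let $T:E\to F$ satisfy \eqref{eq:Pprime}, and let $s_0:H_0\to E$, where $H_0\neq0$ is a finite-dimensional Hilbert space and $\pi_1(s_0^*)\le1$. Then there are a finite-dimensional space $E'$, an isometric embedding $j:E\to E'$, an operator $T':E'\to F$ satisfying \eqref{eq:Pprime} with $T'j=T$, and a factorization $js_0=iJ$ with $J:H_0\to\ell_\infty^N$, $\|J\|\le1$, and $i:\ell_\infty^N\to E'$, $\|i\|\le6$.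
\end{lemma}

\begin{proof}
Let $C=6$; we keep the letter to show where the value comes from.

\emph{The space $E'$.} Take a finite $\frac12$-net of the unit sphere of $H_0^*$ and use its elements as the coordinates of $J:H_0\to\ell_\infty^N$. If $\varphi$ is a norm-one functional with $\varphi(h)=|h|$, a net point within $\frac12$ of $\varphi$ has modulus at least $\frac12|h|$ at $h$. So $\frac12|h|\le\|Jh\|\le|h|$. We glue $E$ and $\ell_\infty^N$ along $H_0$, identifying $s_0h$ with $Jh$:
\[
\begin{array}{ccc}
H_0&\xrightarrow{\ s_0\ }&E\\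
{\scriptstyle J}\big\downarrow&&\big\downarrow{\scriptstyle j}\\
\ell_\infty^N&\xrightarrow{\ i\ }&E'
\end{array}
\qquad E'=(E\oplus\ell_\infty^N)\big/\{(s_0h,-Jh):h\in H_0\},
\]
where $E\oplus\ell_\infty^N$ has the norm $\|x\|+C\|f\|$, $E'$ has the quotient norm
\[
\|[x,f]\|=\inf_{h\in H_0}\big(\|x+s_0h\|+C\|f-Jh\|\big),
\]
and $jx=[x,0]$, $if=[0,f]$. Then $iJh=[0,Jh]=[s_0h,0]=js_0h$ and $\|i\|\le C$. Since $\|s_0\|\le\pi_1(s_0^*)\le1$, we have $\|s_0h\|\le|h|\le2\|Jh\|\le C\|Jh\|$, hence $\|x+s_0h\|+C\|Jh\|\ge\|x\|$, and $j$ is isometric. The dual consists of the pairs that vanish on the subspace factored out: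
\[
E'^*=\{(x^*,\phi)\in E^*\times\ell_1^N:\ s_0^*x^*=J^*\phi\},\qquad j^*(x^*,\phi)=x^*,\qquad i^*(x^*,\phi)=\phi.
\]

\emph{The operator $T'$.} An operator on $E'$ extending $T$ amounts to an operator $\hat u:\ell_\infty^N\to F$ with $\hat uJ=Ts_0$. By \eqref{eq:Pprime}, for each $\eta>0$ we can write $Ts_0=ba$ through some $\ell_\infty^{N'}$ with $\|a\|\le1$, $\|b\|\le1+\eta$. The operator $aJ^{-1}:J(H_0)\to\ell_\infty^{N'}$ has norm at most $2$ and extends, coordinate by coordinate, to $\tilde a$ on $\ell_\infty^N$ with $\|\tilde a\|\le2$. Then $b\tilde aJ=Ts_0$ and $\|b\tilde a\|\le2(1+\eta)$. Letting $\eta\to0$ and using compactness, we obtain $\hat u$ with $\hat uJ=Ts_0$ and $\|\hat u\|\le2$. Put $T'[x,f]=Tx+\hat uf$. This is well defined since $Ts_0h-\hat uJh=0$, and $T'j=T$, $T'i=\hat u$.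

\emph{Property \eqref{eq:Pprime} for $T'$.} Let $s':H\to E'$ with $\pi_1(s'^*)\le1$; by homogeneity it suffices to show $\gamma_\infty(T's')\le1$. We shall write $s'=j\sigma+it$ with $\sigma:H\to E$ and $t:H\to\ell_\infty^N$, apply the hypothesis to $\sigma$, and use that $it$ passes through $\ell_\infty^N$. The Pietsch measure of $s'^*$ tells us how large each part is.

By Theorem~\ref{thm:pietsch} there is a probability measure $\mu$ on $B_{E'}$ dominating $s'^*$. We lift it to the compact set $D=\{(x,f):\|x\|+C\|f\|\le1\}$. The quotient map $\varpi$ sends $D$ onto $B_{E'}$, because $\varpi(D)$ is compact, lies in $B_{E'}$ and contains the open unit ball. So $g\mapsto g\circ\varpi$ embeds $C(B_{E'})$ isometrically in $C(D)$, and $\mu$ extends to a functional $\nu$ of norm one on $C(D)$ with $\nu(1)=1$. A measure with $\nu(D)=|\nu|(D)=1$ is a probability measure. Thus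
\begin{equation}\label{eq:nu}
|s'^*(x^*,\phi)|\le\int_D|x^*(x)+\phi(f)|\,d\nu(x,f)\qquad\big((x^*,\phi)\in E'^*\big).
\end{equation}
Let $\delta=C\int_D\|f\|\,d\nu\in[0,1]$. This is the share of the unit mass spent on the new summand; what is left for the old one is $\int_D\|x\|\,d\nu\le1-\delta$.

(a) \emph{An operator $t$ with $\|t\|\le\delta/C$.} The annihilator of $j(E)$ is $\ker j^*=\{(0,\phi):\phi\in M\}$, where $M=\ker J^*\subset\ell_1^N$. Since $(s'-it)^*(x^*,\phi)=s'^*(x^*,\phi)-t^*\phi$, the operator $s'-it$ maps into $j(E)$ if and only if $t^*\phi=s'^*(0,\phi)$ for $\phi\in M$. So we have to extend the operator $\phi\mapsto s'^*(0,\phi)$ from $M$ to $\ell_1^N$ with small norm. We do this by factoring it through a Hilbert space, where subspaces have orthogonal projections. Let $\lambda$ be the measure $\|f\|\,d\nu$ on $D\cap\{f\ne0\}$, of total mass $\delta/C$, and define $A:\ell_1^N\to L_2(\lambda)$ by $(A\phi)(x,f)=\phi(f)/\|f\|$. As $|A\phi|\le\|\phi\|$ pointwise, $\|A\|\le(\delta/C)^{1/2}$. For $\phi\in M$,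 \eqref{eq:nu} and the Cauchy--Schwarz inequality give
\[
|s'^*(0,\phi)|\le\int|A\phi|\,d\lambda\le(\delta/C)^{1/2}\|A\phi\|_{L_2(\lambda)}.
\]
Hence $A\phi\mapsto s'^*(0,\phi)$ is a well-defined operator $A(M)\to H^*$ of norm at most $(\delta/C)^{1/2}$. Composing $A$, the orthogonal projection onto the finite-dimensional subspace $A(M)$, and this operator, we get $\tau:\ell_1^N\to H^*$ with $\tau\phi=s'^*(0,\phi)$ on $M$ and $\|\tau\|\le\delta/C$. Let $t:H\to\ell_\infty^N$ be the operator with $t^*=\tau$, and let $\sigma:H\to E$ be defined by $s'-it=j\sigma$.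

(b) \emph{The bound $\pi_1(\sigma^*)\le1-\delta+4\delta/C$.} Let $x_1^*,\dots,x_k^*\in E^*$ with $\sum_l|x_l^*(x)|\le\|x\|$ for $x\in E$. To use \eqref{eq:nu} we must extend the $x_l^*$ to $E'$, that is, find partners $\phi_l$, and we need $\sum_l\|\phi_l\|$ to be bounded. This is where the hypothesis on $s_0$ enters: $\pi_1(s_0^*)\le1$ gives $\sum_l|s_0^*x_l^*|\le1$. The functional $Jh\mapsto(s_0^*x_l^*)(h)$ on $J(H_0)$ has norm at most $2|s_0^*x_l^*|$, so the Hahn--Banach theorem yields $\phi_l\in\ell_1^N$ with $J^*\phi_l=s_0^*x_l^*$ and $\sum_l\|\phi_l\|\le2$. Then $(x_l^*,\phi_l)\in E'^*$ and $\sigma^*x_l^*=\sigma^*j^*(x_l^*,\phi_l)=s'^*(x_l^*,\phi_l)-\tau\phi_l$. By \eqref{eq:nu},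
\[
\sum_l|\sigma^*x_l^*|\le\int_D\big(\|x\|+2\|f\|\big)\,d\nu+2\|\tau\|\le(1-\delta)+\frac{2\delta}C+\frac{2\delta}C.
\]

(c) \emph{Conclusion.} We have $T's'=T'j\sigma+T'it=T\sigma+\hat ut$, and $\hat ut$ factors through $\ell_\infty^N$. By \eqref{eq:Pprime} for $T$,
\[
\gamma_\infty(T's')\le\pi_1(\sigma^*)+\|\hat u\|\,\|t\|\le1-\delta+\frac{4\delta}C+\frac{2\delta}C.
\]
The gain $\delta$ pays for the losses $6\delta/C$ exactly when $C\ge6$, and for $C=6$ the right-hand side equals $1$.
\end{proof}

\subsection{Construction of $X$}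

If $E=0$ take $X=0$; so let $E\ne0$. Starting from $X_0=E$, $T_0=T$, we apply Lemma~\ref{lem:step} repeatedly and obtain finite-dimensional spaces $X_0\subset X_1\subset\cdots$ with isometric inclusions and operators $T_k:X_k\to F$ that satisfy \eqref{eq:Pprime} and extend one another. The operators $s_0$ are chosen so that, for every $k$, a finite net of the relevant operators into $X_k$ is eventually treated. Let $G_k=\ell_2^{\dim X_k}$, let $\mathcal D_k$ be the compact unit ball of the norm $s\mapsto\pi_1(s^*)$ on the space of operators $G_k\to X_k$, and let $\mathcal S_k\subset\mathcal D_k$ be a finite $\frac12$-net of $\mathcal D_k$ for this norm. We keep a queue. Once $X_k$ is constructed, the elements of $\mathcal S_k$ are appended at the end. The step from $X_k$ to $X_{k+1}$ removes the first element $s\in\mathcal S_l$, $l\le k$, and uses $s$ followed by the inclusion $X_l\subset X_k$ as $s_0$; by \eqref{eq:ideal} $\pi_1(s_0^*)\le\pi_1(s^*)\le1$. The queue is never empty when an element is needed, and each element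 has finitely many predecessors, so every element of every $\mathcal S_l$ is used. Let $X$ be the completion of $\bigcup_kX_k$; it is separable. Since $\|T_k\|\le1$, the $T_k$ define $\tilde T:X\to F$ with $\|\tilde T\|\le1$ and $\tilde T|_E=T$. By construction,
\begin{equation}\label{eq:net}
\text{each }s\in\mathcal S_k\text{, as a map into }X\text{, equals }\beta J\text{ with }J:G_k\to\ell_\infty^N,\ \|J\|\le1,\ \beta:\ell_\infty^N\to X,\ \|\beta\|\le6.
\end{equation}

\subsection{$X$ is a GL-space with constant $12$}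

Let $u\in\Pi_1(X,\ell_2)$ and $c=12\,\pi_1(u)$. Put $H_k=u(X_k)$ and $u_k=u|_{X_k}:X_k\to H_k$.

\emph{Local factorizations.} We claim that $\gamma_1^{\rm fin}(u_k)\le c$. By \eqref{eq:fin} we must show $|\operatorname{tr}(u_ks)|\le c$ for $s:H_k\to X_k$ with $\pi_1(s^*)\le1$. We move $s$ to the fixed space $G_k$. Since $\dim H_k\le\dim G_k$, there is an isometric embedding $\iota:H_k\to G_k$; its Hilbert space adjoint $\iota^\star$ is a contraction with $\iota^\star\iota=\mathrm{id}$. Let $\tilde s=s\iota^\star\in\mathcal D_k$ and let $\rho=\iota P:\ell_2\to G_k$, where $P$ is the orthogonal projection onto $H_k$. Then $\|\rho\|\le1$ and $\operatorname{tr}(\rho u\tilde s)=\operatorname{tr}(\iota u_ks\iota^\star)=\operatorname{tr}(u_ks)$. Choose $s_0\in\mathcal S_k$ within $\frac12$ of $\tilde s$; then $2(\tilde s-s_0)\in\mathcal D_k$, and iterating gives $\tilde s=\sum_{i\ge0}2^{-i}s_i$ with $s_i\in\mathcal S_k$. Write $s_i=\beta J$ as in \eqref{eq:net}, with coordinates $J_l\in B_{G_k^*}$. By \eqref{eq:weak},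
\[
|\operatorname{tr}(\rho us_i)|=\Big|\sum_lJ_l(\rho u\beta e_l)\Big|\le\sum_l|u\beta e_l|\le\pi_1(u)\|\beta\|\le6\,\pi_1(u).
\]
Note that $\beta$ maps into a later space $X_{k'}$, which is why $u$ must be $1$-summing on all of $X$ and why $P$ is needed. Summing the series gives $|\operatorname{tr}(u_ks)|\le12\,\pi_1(u)$.

\emph{Passing to the limit.} For $k\ge1$ write $u_k=\beta_k\alpha_k$ with $\alpha_k:X_k\to\ell_1^{N_k}$, $\|\alpha_k\|\le c+\frac1k$, and $\beta_k:\ell_1^{N_k}\to\ell_2$, $\|\beta_k\|\le1$. These factorizations run through different spaces. We place them all in one dual $L_1$-space, with one second factor, by viewing $\alpha_kx$ as a measure on the points $\beta_ke_i$. Let $K$ be $B_{\ell_2}$ with the weak topology, a compact metrizable space. For $x\in X_k$ put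
\[
A_kx=\sum_i(\alpha_kx)_i\,\delta_{\beta_ke_i}\in M(K),\qquad\|A_kx\|\le\big(c+\tfrac1k\big)\|x\|.
\]
Define $b:M(K)\to\ell_2$ by $(b\lambda\,|\,g)=\int_K(h\,|\,g)\,d\lambda(h)$, where $(\cdot\,|\,\cdot)$ is the scalar product. Then $\|b\|\le1$, $b$ is weak*-to-weak continuous because $h\mapsto(h\,|\,g)$ belongs to $C(K)$, and $bA_kx=\beta_k\alpha_kx=ux$ for $x\in X_k$. Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. For $x\in\bigcup_lX_l$ the measures $A_kx$ are defined for all large $k$ and bounded, so $Ax=\text{weak*-}\lim_{\mathcal U}A_kx$ exists. The map $A$ is linear, since any two vectors lie in $X_k$ for all large $k$, and $\|Ax\|\le c\|x\|$, since closed balls of $M(K)$ are weak*-closed. It extends to $A:X\to M(K)$ with $\|A\|\le c$, and $bA=u$ by the continuity of $b$. By Lemma~\ref{lem:L1}(b), $\gamma_1(u)\le c$. This completes the proof of Theorem~\ref{thm:factor}.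

\begin{remark}
The proof of Lemma~\ref{lem:step} never uses that $H$ and $H_0$ are Hilbert spaces; the only orthogonal projection in it acts on $L_2(\lambda)$. In this section the target $\ell_2$ matters in the last subsection, where the subspaces $H_k$ are contractively complemented both in $\ell_2$ and in the fixed spaces $G_k$, and where $B_{\ell_2}$ is weakly compact. The step that distinguishes $\ell_2$ from $\ell_q$ is the Hilbert--Schmidt estimate in Proposition~\ref{prop:hilbert}.
\end{remark}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:lp}}\label{sec:end}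

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $m\ge m_0$ let $I_m:E_m\to F_m$ be the operator of Section~\ref{sec:operators}, with $d=2^m$, $n=4^m$ and $L_m=\lceil10\ln4^m\rceil\le14m+1$. By Proposition~\ref{prop:hilbert}, $(15L_m)^{-1}I_m$ satisfies \eqref{eq:P}. Theorem~\ref{thm:factor} gives separable GL-spaces $X^{(m)}\supseteq E_m$ with constant $12$ and contractions $\tilde T_m:X^{(m)}\to F_m$ with $\tilde T_m|_{E_m}=(15L_m)^{-1}I_m$. Let $X$ be the $\ell_1$-sum of the $X^{(m)}$, $m\ge m_0$, a separable space. The $\ell_1$-sum is the natural choice because it preserves factorization through $L_1$.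

(1) Let $u\in\Pi_1(X,\ell_2)$ and $\varepsilon>0$. Since $\pi_1(u|_{X^{(m)}})\le\pi_1(u)$, we can write $u|_{X^{(m)}}=b_mA_m$ through some $L_1(\mu_m)$ with $\|A_m\|\le12\,\pi_1(u)+\varepsilon$ and $\|b_m\|\le1$. Let $Z$ be the $\ell_1$-sum of the $L_1(\mu_m)$, an $L_1$-space by Lemma~\ref{lem:L1}(a). The operator $(x_m)\mapsto(A_mx_m)$ from $X$ to $Z$ has norm at most $12\,\pi_1(u)+\varepsilon$, the operator $(z_m)\mapsto\sum_mb_mz_m$ from $Z$ to $\ell_2$ has norm at most $1$, and their composition is $u$. Hence $\gamma_1(u)\le12\,\pi_1(u)$.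

(2) Let $q\in(1,\infty)\setminus\{2\}$, $p=\min(q,q')\in(1,2)$, and let $Y,\lambda,i_n,Q_n$ be as in the statement; for $Y=\ell_q$ take the coordinate embeddings and projections and $\lambda=1$. Fix $m$, let $n=4^m$, and let $r_0,v_0$ be as in Proposition~\ref{prop:lq}. Put $u_m=r_0\tilde T_m:X^{(m)}\to\ell_q^n$ and let $v_m:\ell_q^n\to X^{(m)}$ be $v_0$ followed by the inclusion of $E_m$. By \eqref{eq:ideal}, $\pi_1(u_m)\le\pi_1(r_0)$ and $\pi_1(v_m^*)\le\pi_1(v_0^*)$. Since $u_mv_m=(15L_m)^{-1}r_0I_mv_0$, Lemma~\ref{lem:gamma1} gives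
\[
\frac n{15L_m}=\operatorname{tr}(u_mv_m)\le\gamma_1(u_m)\,\pi_1(v_0^*).
\]
In particular $u_m\ne0$, and by Proposition~\ref{prop:lq} and \eqref{eq:kappa},
\begin{equation}\label{eq:ratio}
\frac{\gamma_1(u_m)}{\pi_1(u_m)}\ge\frac n{15L_m\cdot16\,a_pb_p}=\frac{2^{m\kappa_p}}{5760\,L_m}.
\end{equation}
The polynomial gain $d^{\kappa_p}$ outweighs the logarithmic loss $L_m$.

Let $P_m:X\to X^{(m)}$ be the coordinate projection and
\[
u=\sum_{m\ge m_0}m^{-2}\,\pi_1(u_m)^{-1}\,i_{4^m}u_mP_m:X\to Y.
\]
The $m$th term has $\pi_1$-norm at most $\lambda m^{-2}$. So the series converges in operator norm, the partial sums have $\pi_1$-norm at most $\lambda\sum m^{-2}$, and the inequality defining $\pi_1$ passes to the limit: $u\in\Pi_1(X,Y)$. Suppose $u\in\Gamma_1(X,Y)$. On $X^{(m)}$ all $P_{m'}$ with $m'\ne m$ vanish, and $Q_ni_n=\mathrm{id}$, so $Q_{4^m}u|_{X^{(m)}}=m^{-2}\pi_1(u_m)^{-1}u_m$. By \eqref{eq:ideal} and \eqref{eq:ratio},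
\[
\lambda\,\gamma_1(u)\ge\gamma_1\big(Q_{4^m}u|_{X^{(m)}}\big)=m^{-2}\,\frac{\gamma_1(u_m)}{\pi_1(u_m)}\ge\frac{2^{m\kappa_p}}{5760\,m^2L_m}\longrightarrow\infty\qquad(m\to\infty),
\]
a contradiction. Hence $u\in\Pi_1(X,Y)\setminus\Gamma_1(X,Y)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lp}]
For $p=2$ the implication is the definition of a GL-space. For $p=1$ and $p=\infty$ its conclusion holds for every $X$ by Example~\ref{ex:easy}(a) and (b). For all other $p$ the space of Theorem~\ref{thm:main} is a counterexample.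
\end{proof}

\begin{thebibliography}{9}

\bibitem{DJT}
Diestel, Jarchow and Tonge, \emph{Absolutely Summing Operators}.

\bibitem{GTP}
\emph{Geometry in tensor products},
\texttt{http://www.fedoa.unina.it/2015/1/Puglisi\_Scienze\_Matematiche.pdf}.

\end{thebibliography}
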